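\title{Positive bounded solutions of subcritical Schr\"odinger systems with strictly copositive coupling}

\begin{abstract}
We consider the system $-\Delta u_i=\sum_{j=1}^m\beta_{ij}u_i^qu_j^{q+1}$ in $\mathbb R^n$ with a symmetric, strictly copositive matrix $(\beta_{ij})$, and ask whether it can have a positive bounded solution when the total degree $p=2q+1$ lies below the Sobolev exponent. It can: for $n=5$, $2<p<7/3$ and every $m\ge2$ we find a positive definite matrix and a positive solution that is periodic in one variable and is bounded by $C(1+|x'|^2)^{-1}$ in the other four variables $x'$. The solution maximizes a truncated functional in a class of functions invariant under a twisted torus action. The symmetry makes the problem locally planar, and the logarithmic growth of the planar Green function is what allows the truncation to be removed. In the opposite direction, we prove nonexistence for all $n\ge4$, $m\ge2$ and $1<p<\frac{n-1}{n-3}$.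
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $n\ge3$ and $m\ge2$ be integers, let $q>0$, and let $B=(\beta_{ij})$ be a real symmetric $m\times m$ matrix with positive diagonal entries. We study the Schr\"odinger-type system
\begin{equation}\label{eq:system}
-\Delta u_i=\sum_{j=1}^m\beta_{ij}\,u_i^{q}\,u_j^{q+1},\qquad x\in\mathbb R^n,\quad i=1,\dots,m .
\end{equation}
Its total degree is $p=2q+1$, and $p_S=\frac{n+2}{n-2}$ denotes the critical Sobolev exponent. A solution $u=(u_1,\dots,u_m)$ is \emph{classical} if it is of class $C^2$, and \emph{positive} if $u_i>0$ on $\mathbb R^n$ for every $i$. Since $B$ is symmetric, \eqref{eq:system} is the gradient system $-\Delta u=\nabla F(u)$ with the potential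
\begin{equation}\label{eq:F}
F(u)=\frac1{p+1}\sum_{i,j=1}^m\beta_{ij}\,u_i^{q+1}u_j^{q+1},\qquad u\in[0,\infty)^m,
\end{equation}
which is homogeneous of degree $p+1=2q+2$.

The matrix $B$ is \emph{strictly copositive} if $\sum_{i,j}\beta_{ij}z_iz_j>0$ for all $z\in[0,\infty)^m\setminus\{0\}$. Positive definite matrices have this property, and so do matrices with positive diagonal and nonnegative entries. The substitution $z_i=u_i^{q+1}$ shows what the condition measures: by homogeneity and compactness, $B$ is strictly copositive if and only if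
\begin{equation}\label{eq:coercive}
F(u)\ge c\,|u|^{p+1}\qquad\text{for all }u\in[0,\infty)^m
\end{equation}
with some $c>0$. On nonnegative vectors the potential then behaves like the potential $w^{p+1}/(p+1)$ of the scalar equation $-\Delta w=w^p$.

The following results are known; we take them, and the question below, from \cite{LT}.
\begin{itemize}
\item[(a)] If $\beta_{ij}\ge0$ for all $i,j$ and $p<p_S$, then \eqref{eq:system} has no positive classical solution.
\item[(b)] If $p<p_S$ and $B$ is not strictly copositive, then \eqref{eq:system} has a nontrivial nonnegative bounded solution.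
\item[(c)] Let $B$ be strictly copositive. If either $p<p_S$, $n\le4$, $m=2$, or $p<\frac n{n-2}$, $m\ge3$, then \eqref{eq:system} has no positive bounded classical solution.
\end{itemize}
The question left open in \cite{LT} concerns the gap in (c).

\medskip
\noindent\textbf{Question.} \emph{Let $m\ge3$, $n\ge3$, $\frac n{n-2}\le p<p_S$, and let $B$ be strictly copositive. Is it true that \eqref{eq:system} has no positive bounded classical solution?}
\medskip

One would guess that it is. Take two equations with $\beta_{11}=\beta_{22}=1$ and $\beta_{12}=-\beta$. Then $z^TBz=(z_1-z_2)^2+2(1-\beta)z_1z_2$, so $B$ is strictly copositive exactly when $\beta<1$. For $\beta\le0$ and $p<p_S$ there is no positive solution by (a). For $\beta=1$ every pair of equal constants is a solution, in accordance with (b). For $0<\beta<1$ the evident candidates $u_1=u_2=w$ satisfy $-\Delta w=(1-\beta)w^p$; a multiple of $(w,w)$ would then solve \eqref{eq:system} with $B=I$, which (a) excludes for $p<p_S$. Finally, \eqref{eq:coercive}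 and Pohozaev's identity exclude all positive solutions of finite energy when $p<p_S$ (Remark~\ref{rem:energy}). Everything points to strict copositivity as the exact condition for a Liouville theorem in the whole subcritical range.

\subsection{Results}

The guess is wrong.

\begin{theorem}\label{thm:existence}
Let $n=5$ and $\frac12<q<\frac23$, so that $p=2q+1\in(2,\frac73)\subset[\frac n{n-2},p_S)=[\frac53,\frac73)$. For every $m\ge2$ there is a symmetric positive definite (hence strictly copositive, with positive diagonal) $m\times m$ matrix $B$ for which \eqref{eq:system} has a positive bounded classical solution on $\mathbb R^5$. It is periodic in $x_5$, and $|u(x)|\le C(1+x_1^2+\dots+x_4^2)^{-1}$.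
\end{theorem}

\begin{theorem}\label{thm:liouville}
Let $n\ge4$, $m\ge2$, $1<p<\frac{n-1}{n-3}$, and let $B$ be symmetric and strictly copositive. Then \eqref{eq:system} has no positive bounded classical solution.
\end{theorem}

For $n\ge4$ we have $\frac{n-1}{n-3}\le p_S\le3$, with equality on the left only for $n=4$, because $(n+2)(n-3)-(n-1)(n-2)=2n-8$. So the hypothesis of Theorem~\ref{thm:liouville} implies $p<p_S$ and $q<1$. Theorem~\ref{thm:existence} answers the Question in the negative: nonexistence fails for $n=5$, $2<p<\frac73$ and every $m\ge3$. Theorem~\ref{thm:liouville} shows that it holds for $n=4$ in the whole range $2\le p<3$, and for $n\ge5$ when $\frac n{n-2}\le p<\frac{n-1}{n-3}$. For $n=5$ the value $p=2$ therefore separates validity from failure. We do not settle the following cases: $n=3$, $m\ge3$, $3\le p<5$; $n=5$, $p=2$; $n\ge6$, $\frac{n-1}{n-3}\le p<p_S$.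

The two proofs are independent. We begin with the shorter one. Section~\ref{sec:Lp} contains an $L^p$ bound valid for all positive solutions, which already shows why $\frac{n-1}{n-3}$ is the exponent to expect; Section~\ref{sec:liouville} combines it with Pohozaev's identity to prove Theorem~\ref{thm:liouville}. Section~\ref{sec:mechanism} reduces Theorem~\ref{thm:existence} to two equations and explains the mechanism on a model. Sections~\ref{sec:tools}--\ref{sec:decay} carry out the construction.

We write $B_R(x)$ for the open ball, $B_R=B_R(0)$, $S_R=\partial B_R$, and $f_+=\max(f,0)$.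

\section{An $L^p$ bound and two thresholds}\label{sec:Lp}

Put
\[
\alpha=\frac2{p-1}=\frac1q,\qquad\text{so that}\qquad \alpha p=\alpha+2 .
\]
If $u$ solves \eqref{eq:system}, so does $u_R(x)=R^\alpha u(Rx)$ for every $R>0$; thus $R^{-\alpha}$ is the natural size of a solution at scale $R$.

When some $\beta_{ij}$ is negative, the right side of \eqref{eq:system} has no sign and a single component need not be superharmonic. We look for a combination that is. Dividing the $i$th equation by $u_i^q$ leaves $\sum_j\beta_{ij}u_j^{q+1}$ on the right; multiplying by weights $z_i$ and adding gives $\sum_j(Bz)_ju_j^{q+1}$. Copositivity supplies weights for which this is positive.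

\begin{lemma}\label{lem:weights}
If $B$ is symmetric and strictly copositive, there is $z\in(0,\infty)^m$ with $(Bz)_j>0$ for all $j$.
\end{lemma}

\begin{proof}
Let $y$ minimize $y^TBy$ over the simplex $\{y\ge0:\sum_iy_i=1\}$; the minimum $\lambda_0$ is positive. For each $j$ the segment $y+t(e_j-y)$, $0\le t\le1$, lies in the simplex, so the derivative of the quadratic form along it at $t=0$, which equals $2((By)_j-\lambda_0)$, is nonnegative. Hence $(By)_j\ge\lambda_0$ for all $j$, and $z=y+t(1,\dots,1)$ with small $t>0$ has the required properties.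
\end{proof}

\begin{lemma}\label{lem:Lp}
Let $1<p<3$ and let $B$ be symmetric and strictly copositive. There is $C=C(n,p,B)$ such that every positive classical solution of \eqref{eq:system} satisfies
\begin{equation}\label{eq:Lp}
\int_{B_R}|u|^p\le CR^{\,n-\alpha p},\qquad R>0 .
\end{equation}
\end{lemma}

\begin{proof}
Let $z$ be as in Lemma~\ref{lem:weights}, let $s=1-q\in(0,1)$, and define $\Phi(u)=\big(\sum_iz_iu_i^s\big)^{1/s}$ on $(0,\infty)^m$. The power $s$ produces the factor $u_i^{-q}$ upon differentiation, and the outer power $1/s$ restores homogeneity of degree one. We have $c|u|\le\Phi(u)\le C|u|$, since $\Phi(u)\ge z_i^{1/s}u_i$ for each $i$. The function $\Phi$ is concave: the set $\{\Phi\ge1\}=\{\sum_iz_iu_i^s\ge1\}$ is convex, and $(u+v)/(\Phi(u)+\Phi(v))$ is a convex combination of its points $u/\Phi(u)$ and $v/\Phi(v)$, so $\Phi(u+v)\ge\Phi(u)+\Phi(v)$; with homogeneity this gives concavity.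

Write $\Phi$ also for the function $x\mapsto\Phi(u(x))$. By the chain rule, concavity, and $\partial_{u_i}\Phi=\Phi^{q}z_iu_i^{-q}$,
\[
-\Delta\Phi\ \ge\ \sum_i\partial_{u_i}\Phi\,(-\Delta u_i)=\Phi^q\sum_j(Bz)_ju_j^{q+1}\ \ge\ c\,\Phi^{p}.
\]
Let $\zeta\in C_c^\infty(B_2)$ satisfy $0\le\zeta\le1$ and $\zeta=1$ on $B_1$, let $\zeta_R(x)=\zeta(x/R)$, and let $k=\alpha p=\frac{2p}{p-1}>2$, so that $k-2=k/p$. Then $|\Delta\zeta_R^k|\le CR^{-2}\zeta_R^{k/p}$, and integration by parts and H\"older's inequality give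
\[
c\int\Phi^p\zeta_R^k\le\int\Phi\,|\Delta\zeta_R^k|\le CR^{-2}\Big(\int\Phi^p\zeta_R^k\Big)^{1/p}R^{\,n(1-1/p)} .
\]
Hence $\int\Phi^p\zeta_R^k\le CR^{\,n-2p/(p-1)}$, which is \eqref{eq:Lp}.
\end{proof}

Two thresholds can be read off from \eqref{eq:Lp}. First, $n-\alpha p<0$ exactly when $p<\frac n{n-2}$; letting $R\to\infty$ then gives $u=0$, so no positive solution exists. This is the lower end of the range in the Question. Second, suppose that $n\ge4$ and that $u$ is periodic in $x_n$ with period $\ell_0$, and let $B'_{R/2}$ be the ball of radius $R/2$ in $\mathbb R^{n-1}$. The ball $B_R$ contains $B'_{R/2}\times(-R/2,R/2)$, hence $\lfloor R/\ell_0\rfloor$ disjoint translates of $B'_{R/2}\times(0,\ell_0)$, and so $\int_{B'_{R/2}\times(0,\ell_0)}|u|^p\le CR^{\,n-1-\alpha p}$ for $R\ge\ell_0$. The exponent is negative exactly when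
\begin{equation}\label{eq:threshold}
(n-1)(p-1)<2p,\qquad\text{that is,}\qquad p<\frac{n-1}{n-3}.
\end{equation}
So periodic positive solutions can exist only if $p\ge\frac{n-1}{n-3}$. Theorem~\ref{thm:liouville} says that the same restriction applies to all bounded positive solutions, and Theorem~\ref{thm:existence} says that for $n=5$ it is sharp up to the endpoint $p=2$.

\section{Nonexistence for $p<\frac{n-1}{n-3}$}\label{sec:liouville}

Without periodicity, one dimension is gained in another way: Pohozaev's identity bounds an integral over a ball by integrals over a sphere, on which the Sobolev inequalities are those of dimension $n-1$.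

\begin{lemma}\label{lem:pohozaev}
Let $1<p<p_S$ and let $B$ be symmetric and strictly copositive. There is $C=C(n,p,B)$ such that every positive classical solution $v$ of \eqref{eq:system} satisfies
\begin{equation}\label{eq:pohozaev}
\int_{B_\rho}|v|^{p+1}\le C\int_{S_\rho}\big(\rho|v|^{p+1}+\rho|\nabla v|^2+\rho^{-1}|v|^2\big),\qquad\rho>0 .
\end{equation}
\end{lemma}

\begin{proof}
Let $\partial_r=|x|^{-1}x\cdot\nabla$. Multiply the $i$th equation by $x\cdot\nabla v_i$ and add. The right side becomes $x\cdot\nabla[F(v)]$, whose integral over $B_\rho$ is $\rho\int_{S_\rho}F-n\int_{B_\rho}F$. On the left,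
\[
-\Delta v_i\,(x\cdot\nabla v_i)=-\operatorname{div}\big(\nabla v_i\,(x\cdot\nabla v_i)\big)+|\nabla v_i|^2+\tfrac12\,x\cdot\nabla|\nabla v_i|^2,
\]
so the integral of the sum is $-\rho\int_{S_\rho}|\partial_rv|^2+\frac\rho2\int_{S_\rho}|\nabla v|^2-\frac{n-2}2\int_{B_\rho}|\nabla v|^2$. Multiplying the $i$th equation by $v_i$ instead and using $v\cdot\nabla F(v)=(p+1)F(v)$ gives $\int_{B_\rho}|\nabla v|^2=(p+1)\int_{B_\rho}F+\int_{S_\rho}v\cdot\partial_rv$. Together,
\[
\Big(n-\frac{(n-2)(p+1)}2\Big)\int_{B_\rho}F=\int_{S_\rho}\Big[\rho F-\frac\rho2|\nabla v|^2+\rho|\partial_rv|^2+\frac{n-2}2\,v\cdot\partial_rv\Big].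
\]
The coefficient on the left is positive because $p<p_S$. Now use \eqref{eq:coercive} on the left, and $F\le C|v|^{p+1}$ and $|v\cdot\partial_rv|\le\rho|\nabla v|^2+\rho^{-1}|v|^2$ on the right.
\end{proof}

\begin{remark}\label{rem:energy}
Under the hypotheses of Lemma~\ref{lem:pohozaev} no positive solution has $|v|^{p+1}+|\nabla v|^2\in L^1(\mathbb R^n)$. Otherwise $\rho\int_{S_\rho}(|v|^{p+1}+|\nabla v|^2)\to0$ along a sequence $\rho\to\infty$, and along it H\"older's inequality bounds $\rho^{-1}\int_{S_\rho}|v|^2$ by $C\rho^{[n(p-1)-2(p+1)]/(p+1)}$, which tends to $0$ since $p<p_S$; then \eqref{eq:pohozaev} gives $v=0$. The periodic solution of Theorem~\ref{thm:existence} has infinite energy.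
\end{remark}

Assume now the hypotheses of Theorem~\ref{thm:liouville}, and suppose that $u$ is a positive bounded classical solution. In the rest of this section $C$ may depend on $n,p,B,u$ and on the small number $\nu$ introduced below, but not on $R$. Define
\[
X(R)=\int_{B_1}|u_R|^{p+1}=R^\delta\int_{B_R}|u|^{p+1},\qquad\delta=\alpha(p+1)-n .
\]
Here $\delta>0$ because $p<p_S$. Positivity and boundedness of $u$ give
\begin{equation}\label{eq:Xbounds}
0<X(1)R^\delta\le X(R)\le CR^{\alpha(p+1)},\qquad R\ge1 .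
\end{equation}
We shall contradict the lower bound by showing that $X$ grows more slowly than any given power of $R$.

Two pieces of information on $\Delta u_R$ are available. By \eqref{eq:Lp} it is bounded in $L^1$ independently of $R$, and, $u$ being bounded, in $L^{1+\nu}$ at the price of a factor $R^{O(\nu)}$. It is also bounded in $L^{(p+1)/p}$ in terms of $X(4R)$ itself. The first bound is too weak to control the gradient term in \eqref{eq:pohozaev}, since $W^{1,1+\nu}(S^{n-1})$ does not embed in $L^2$ for $n\ge4$ and small $\nu$. The second is strong enough but returns a power of $X(4R)$ larger than one. Interpolation uses as little of the second bound as the Sobolev embedding allows, and \eqref{eq:threshold} is exactly the condition under which the resulting power of $X(4R)$ is less than one.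

We use two textbook facts. The interior Calder\'on--Zygmund estimate states that for $1<k<\infty$
\begin{equation}\label{eq:CZ}
\|f\|_{W^{2,k}(B_2)}\le C(n,k)\big(\|\Delta f\|_{L^k(B_4)}+\|f\|_{L^k(B_4)}\big).
\end{equation}
The Sobolev embedding on the sphere states that $W^{j,k}(S^{n-1})\subset L^r(S^{n-1})$ if $1<k,r<\infty$ and $\frac1r\ge\frac1k-\frac j{n-1}$; by scaling the constants are uniform on $S_\rho$, $1\le\rho\le2$.

\begin{lemma}\label{lem:feedback}
There are $\lambda\in(0,1)$ and $\nu_0>0$, depending only on $n$ and $p$, such that for every $\nu\in(0,\nu_0]$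
\[
X(R)\le CR^{\,\alpha p(p+1)\nu}X(4R)^\lambda,\qquad R\ge1 .
\]
\end{lemma}

\begin{proof}
Let $0<\nu<\min(p-1,\frac1p)$, $\ell=\frac{p+1}p$, $R\ge1$, $v=u_R$ and $J=|v|+|\nabla v|+|D^2v|$. Then $|\Delta v|\le C|v|^p$, $|v|\le CR^\alpha$, $\int_{B_4}|v|^p\le C$ by Lemma~\ref{lem:Lp}, and $\int_{B_4}|v|^{p+1}=4^{-\delta}X(4R)$. Since $X(4R)\ge X(1)>0$, we may always replace a power of $X(4R)$ by a larger one.

\emph{Bounds in the ball.} For $k=1+\nu$ we have $\int_{B_4}|\Delta v|^{1+\nu}\le CR^{\alpha p\nu}\int_{B_4}|v|^p\le CR^{\alpha p\nu}$ and, as $1+\nu<p$, $\|v\|_{L^{1+\nu}(B_4)}\le C$. For $k=\ell$ we have $\|\Delta v\|_{L^\ell(B_4)}\le CX(4R)^{p/(p+1)}$ and $\|v\|_{L^\ell(B_4)}\le CX(4R)^{1/(p+1)}$. By \eqref{eq:CZ},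
\[
\|J\|_{L^{1+\nu}(B_2)}\le CR^{\alpha p\nu},\qquad\|J\|_{L^\ell(B_2)}\le CX(4R)^{p/(p+1)} .
\]

\emph{Choice of a sphere.} With $I_1=\int_{B_2}J^{1+\nu}$ and $I_2=\int_{B_2}J^\ell$, the function $\rho\mapsto I_1^{-1}\int_{S_\rho}J^{1+\nu}+I_2^{-1}\int_{S_\rho}J^\ell$ has integral at most $2$ over $[1,2]$, so it is at most $2$ at some $\rho\in[1,2]$. With $\|\cdot\|_k$ the norm of $L^k(S_\rho)$ for this $\rho$,
\begin{equation}\label{eq:sphere}
\|J\|_{1+\nu}\le CR^{\alpha p\nu},\qquad\|J\|_\ell\le CX(4R)^{p/(p+1)} .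
\end{equation}

\emph{Sobolev inequalities on the sphere.} Define $k_1,k_2$ by
\[
\frac1{k_1}=\min\Big\{\frac1{1+\nu},\ \frac1{p+1}+\frac2{n-1}\Big\},\qquad\frac1{k_2}=\min\Big\{\frac1{1+\nu},\ \frac12+\frac1{n-1}\Big\},
\]
so that $W^{2,k_1}(S_\rho)\subset L^{p+1}(S_\rho)$ and $W^{1,k_2}(S_\rho)\subset L^2(S_\rho)$. The tangential gradient of a function is the projection of its full gradient, and the Hessian of $v_i|_{S_\rho}$ is $D^2v_i(Y,Y')-\rho^{-1}\partial_rv_i\,Y\cdot Y'$ on tangent vectors $Y,Y'$. Hence $\|v\|_{p+1}\le C\|J\|_{k_1}$, and, applying the second embedding to $v_i$ and to each $\partial_jv_i$, $\|v\|_2+\|\nabla v\|_2\le C\|J\|_{k_2}$. By \eqref{eq:pohozaev},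
\[
X(R)\le\int_{B_\rho}|v|^{p+1}\le C\big(\|J\|_{k_1}^{p+1}+\|J\|_{k_2}^2\big).
\]

\emph{Interpolation.} We have $k_1,k_2\in[1+\nu,\ell]$. Indeed $\frac1{1+\nu}>\frac1\ell$ because $\nu<\frac1p$, and each of the inequalities $\frac1{p+1}+\frac2{n-1}\ge\frac1\ell$ and $\frac12+\frac1{n-1}\ge\frac1\ell$ is equivalent to $(n-1)(p-1)\le2(p+1)$, which follows from \eqref{eq:threshold}. Let $\theta_i\in[0,1]$ satisfy $\frac1{k_i}=\frac{1-\theta_i}{1+\nu}+\frac{\theta_i}\ell$. H\"older's inequality and \eqref{eq:sphere} give $\|J\|_{k_i}\le\|J\|_{1+\nu}^{1-\theta_i}\|J\|_\ell^{\theta_i}\le CR^{\alpha p\nu}X(4R)^{\theta_ip/(p+1)}$, and therefore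
\[
X(R)\le CR^{\alpha p(p+1)\nu}\big(X(4R)^{\lambda_1}+X(4R)^{\lambda_2}\big),\qquad\lambda_1=p\theta_1,\quad\lambda_2=\frac{2p\theta_2}{p+1}.
\]
As $\nu\to0$, $\theta_i=\big(\frac1{1+\nu}-\frac1{k_i}\big)/\big(\frac1{1+\nu}-\frac p{p+1}\big)$ converges, and
\[
\lambda_1\to p\Big(p-\frac{2(p+1)}{n-1}\Big)_+,\qquad\lambda_2\to2p\Big(\frac12-\frac1{n-1}\Big)=\frac{p(n-3)}{n-1}.
\]
The second limit is less than $1$ by \eqref{eq:threshold}. So is the first, because $p^2-1<\frac{2p(p+1)}{n-1}$ is \eqref{eq:threshold} multiplied by $\frac{p+1}{n-1}$. Take $\lambda<1$ larger than both limits and $\nu_0$ so small that $\lambda_1,\lambda_2\le\lambda$ for $\nu\le\nu_0$.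
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:liouville}]
Fix $\nu\in(0,\nu_0]$ with $\nu':=\alpha p(p+1)\nu<\delta(1-\lambda)$, and let $C_0\ge1$ be a constant for which Lemma~\ref{lem:feedback} holds. Iterating the lemma $i$ times gives, for $R\ge1$,
\[
X(R)\le\prod_{j=0}^{i-1}\big(C_0\,4^{j\nu'}R^{\nu'}\big)^{\lambda^j}\cdot X(4^iR)^{\lambda^i}.
\]
The product is at most $CR^{\nu'/(1-\lambda)}$, since $\sum\lambda^j$ and $\sum j\lambda^j$ converge. By \eqref{eq:Xbounds} the last factor tends to $1$ as $i\to\infty$; this is the second use of boundedness. Thus $X(1)R^\delta\le X(R)\le CR^{\nu'/(1-\lambda)}$ for all $R\ge1$, which is false for large $R$.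
\end{proof}

\section{The mechanism behind the counterexample}\label{sec:mechanism}

From now on $n=5$ and $\frac12<q<\frac23$.

\subsection{Reduction to two equations}

\begin{lemma}\label{lem:reduction}
Let $0<\beta<1$ and let $(u,v)$ be a positive solution of
\begin{equation}\label{eq:two}
-\Delta u=u^q\big(u^{q+1}-\beta v^{q+1}\big),\qquad-\Delta v=v^q\big(v^{q+1}-\beta u^{q+1}\big).
\end{equation}
Let $m\ge2$ and $\sigma=(m-1)^{-1/2}$. Then $(u,\sigma v,\dots,\sigma v)$ solves \eqref{eq:system} with the positive definite matrix given by $\beta_{11}=1$, $\beta_{1j}=\beta_{j1}=-\beta\sigma^{1-q}$, $\beta_{jj}=\sigma^{-2q}$ for $j\ge2$, and all other entries zero.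
\end{lemma}

\begin{proof}
Since $(m-1)\sigma^2=1$, the right side of the first equation is $u^q\big(u^{q+1}-(m-1)\beta\sigma^{1-q}\sigma^{q+1}v^{q+1}\big)=-\Delta u$. For $j\ge2$ the right side is $\sigma^qv^q\big(-\beta\sigma^{1-q}u^{q+1}+\sigma^{-2q}\sigma^{q+1}v^{q+1}\big)=\sigma v^q\big(v^{q+1}-\beta u^{q+1}\big)=-\Delta(\sigma v)$. For $z=(z_1,z')\in\mathbb R\times\mathbb R^{m-1}$, $z\ne0$, we have $\sum_{j\ge2}|z_j|\le\sigma^{-1}|z'|$, so $z^TBz\ge z_1^2-2\beta|z_1|\,\sigma^{-q}|z'|+\sigma^{-2q}|z'|^2>0$.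
\end{proof}

It remains to solve \eqref{eq:two} for one $\beta=1-\varepsilon$, $\varepsilon\in(0,1)$. We take $\varepsilon$ small, close to the borderline matrix whose potential vanishes on the diagonal $u=v$, and we look for a solution near the diagonal. Accordingly we set
\[
u=a+\psi,\qquad v=a-\psi,\qquad G(a,\psi)=\tfrac12F(a+\psi,a-\psi),
\]
where $F(u,v)=\frac1{2q+2}\big[u^{2q+2}+v^{2q+2}-2(1-\varepsilon)u^{q+1}v^{q+1}\big]$. Positivity of $u$ and $v$ means $|\psi|<a$. Since $G_a=\frac12(F_u+F_v)$ and $G_\psi=\frac12(F_u-F_v)$, system \eqref{eq:two} is equivalent to $-\Delta a=G_a$, $-\Delta\psi=G_\psi$. By homogeneity $G=a^{2q+2}\,\Gamma_\varepsilon(\psi/a)$ with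
\begin{equation}\label{eq:Gamma}
\begin{aligned}
\Gamma_\varepsilon(s)&=\frac1{4q+4}\Big[\big((1+s)^{q+1}-(1-s)^{q+1}\big)^2+2\varepsilon(1-s^2)^{q+1}\Big]\\
&=\frac\varepsilon{2q+2}+(q+1)s^2+R_\varepsilon(s).
\end{aligned}
\end{equation}
Here $R_\varepsilon=R^0+\varepsilon R^1$, where $R^0(s)=\frac1{4q+4}((1+s)^{q+1}-(1-s)^{q+1})^2-(q+1)s^2$ and $R^1(s)=\frac1{2q+2}((1-s^2)^{q+1}-1)$ are even and smooth on $(-1,1)$ and vanish at $0$ to orders four and two. Hence
\begin{equation}\label{eq:Rbounds}
|R_\varepsilon(s)|\le C(s^2+\varepsilon)s^2,\qquad|R_\varepsilon'(s)|\le C(s^2+\varepsilon)|s|,\qquad|s|\le\tfrac12 .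
\end{equation}
To leading order in $\psi/a$ and $\varepsilon$ the system reads
\begin{equation}\label{eq:leading}
-\Delta a=\varepsilon a^p+2q(q+1)\,a^{2q-1}\psi^2,\qquad-\Delta\psi=2(q+1)\,a^{2q}\psi .
\end{equation}
So $a$ is superharmonic, with a source fed by $\psi^2$, and $\psi$ solves a Schr\"odinger equation with potential $a^{2q}$. The choice $\psi=0$ is excluded, as we saw in the introduction. System \eqref{eq:leading} is variational and makes sense without the constraint $|\psi|<a$. The main difficulty is to find a solution in which $|\psi|/a$ is uniformly small, so that the constraint holds and the expansion is legitimate.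

\subsection{A model: the logarithmic gain}\label{sub:model}

We let $\psi$ oscillate with a high frequency $L$. As a model, take variables $(x,t)\in\mathbb R^N\times\mathbb R$, put $a=a(x)>0$ and $\psi=\vartheta(x)\cos Lt$ in \eqref{eq:leading} with $\varepsilon=0$, and replace $\cos^2Lt$ by its mean $\frac12$:
\[
-\Delta a=q(q+1)\,a^{2q-1}\vartheta^2,\qquad\Delta\vartheta=\big(L^2-2(q+1)a^{2q}\big)\vartheta .
\]
There are two regions.

Where $2(q+1)a^{2q}<L^2$ and $\vartheta>0$, we have $\Delta\vartheta>0$ and $\Delta a\le0$, so for $\delta>0$ the function $\vartheta-\delta a$ cannot have a positive maximum there, and the same holds for $-\vartheta-\delta a$. The bound $|\vartheta|\le\delta a$ has to be proved only in the other region.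

Where $a^{2q}\ge cL^2$, the natural length is $d=1/L$. Suppose that on the closed ball of radius $d$ about a point $x_0$ the functions $a$ and $|\vartheta|$ are comparable to constants $\mathfrak m$ and $s$ with $\mathfrak m^{2q}\ge cL^2$, and that the equations hold in the ball of radius $R>d$. The mass of the source is
\[
\mathcal M=\int_{B_d(x_0)}(-\Delta a)\ \ge\ c\,\mathfrak m^{2q-1}s^2d^N\ \ge\ c\,\frac{s^2}{\mathfrak m}\,d^{N-2}.
\]
Let $\hat a(\rho)$ be the mean of $a$ over the sphere of radius $\rho$ about $x_0$. By the divergence theorem, $|S^{N-1}|\rho^{N-1}\hat a'(\rho)=\int_{B_\rho(x_0)}\Delta a\le-\mathcal M$ for $d\le\rho<R$. Integrating and using $a>0$, we find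
\[
C\mathfrak m\ \ge\ \hat a(d)\ \ge\ \frac{\mathcal M}{|S^{N-1}|}\int_d^R\rho^{1-N}d\rho\ \ge\ c\,\frac{s^2}{\mathfrak m}\,d^{N-2}\int_d^R\rho^{1-N}d\rho .
\]
For $N\ge3$ the factor $d^{N-2}\int_d^R\rho^{1-N}d\rho$ is less than $\frac1{N-2}$, and nothing better than $s\le C\mathfrak m$ follows. For $N=2$ it equals $\log(R/d)$, and
\[
\frac s{\mathfrak m}\le\frac C{\sqrt{\log(R/d)}} .
\]
In the plane, a positive superharmonic function must be logarithmically large near its sources. This forces $\psi/a$ to be small when $R/d$ is large.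

\subsection{A twisted torus action}\label{sub:symmetry}

The problem must therefore be planar at small scales. At large scales we want it to be four-dimensional, since $a$ has to be positive, superharmonic and decaying, as $|x'|^{-2}$ is on $\mathbb R^4\setminus\{0\}$. Functions on $\mathbb R^4=\mathbb C^2$ that depend only on $r_1=|z_1|$ and $r_2=|z_2|$ have both features. But near a point $(r_1,r_2)$ the planar picture is valid only up to the radius $R\sim\min(r_1,r_2)$, and within distance $1/L$ of the axes $\{z_1z_2=0\}$ the ratio $R/d$ is not large. We repair this by letting $\psi$ oscillate in the angles as well, so that the local frequency grows near the axes.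

Write points of $\mathbb R^5$ as $x=(x',t)$, $x'=(z_1,z_2)\in\mathbb C^2$, $z_i=r_ie^{i\theta_i}$, $r=(r_1,r_2)$. Let $L\ge600$ be an integer, $\Lambda=\log L$, and $M=\mathbb R^4\times(\mathbb R/\frac{2\pi}L\mathbb Z)$. Functions on $M$ are identified with functions on $\mathbb R^5$ that are $\frac{2\pi}L$-periodic in $t$. We denote by $\langle f\rangle(x')$ the mean of $f(x',\cdot)$ over a period and normalize the measure on $M$ by $\int_Mf=\int_{\mathbb R^4}\langle f\rangle\,dx'$. The torus $(\mathbb R/2\pi\mathbb Z)^2$ acts on $M$ by the isometries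
\[
\sigma_\tau(z_1,z_2,t)=(e^{i\tau_1}z_1,e^{i\tau_2}z_2,t-\tau_1-\tau_2),
\]
which are well defined because $L$ is an integer. A function is \emph{invariant} if $f\circ\sigma_\tau=f$ for all $\tau$. Off the axes, invariant functions are functions of $r$ and of the phase $\phi=L(\theta_1+\theta_2+t)\in\mathbb R/2\pi\mathbb Z$; the mean $\langle f\rangle$ is the mean in $\phi$ and depends only on $r$. With
\[
W(r)=1+r_1^{-2}+r_2^{-2},\qquad\Delta_r=\sum_{i=1}^2\big(\partial_{r_i}^2+r_i^{-1}\partial_{r_i}\big)=\frac1{r_1r_2}\operatorname{div}_r(r_1r_2\nabla_r\,\cdot\,),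
\]
polar coordinates in $z_1$ and $z_2$ give, for invariant $f$,
\begin{equation}\label{eq:reduced}
|\nabla f|^2=|\nabla_rf|^2+L^2Wf_\phi^2,\qquad\Delta f=\Delta_rf+L^2Wf_{\phi\phi},\qquad\int_Mf=4\pi^2\!\!\int_{(0,\infty)^2}\!\!\langle f\rangle\,r_1r_2\,dr .
\end{equation}
The local frequency is $L\sqrt W$ and the local length is $d=1/(L\sqrt W)\le\min(r_1,r_2)/L$. So $R/d\ge cL$ at every point off the axes. Finally, let $T(x',t)=(x',t+\pi/L)$, that is, $\phi\mapsto\phi+\pi$. We shall require $a\circ T=a$ and $\psi\circ T=-\psi$, which is compatible with the system because $G$ is even in $\psi$, and which forces $\langle\psi\rangle=0$.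

The plan is as follows. We replace $G$ by a function defined for all $(a,\psi)$ and maximize its integral on the unit ball of the Dirichlet norm in this symmetry class (Section~\ref{sec:variational}). We prove the estimates of the model in cells of size $d$ (Section~\ref{sec:cells}), deduce that $|\psi|\le C\Lambda^{-1/2}a$ (Section~\ref{sec:ratio}), and prove the decay of $a$ (Section~\ref{sec:decay}). The last two facts show that the maximizer takes its values where the modified function agrees with $G$.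

\section{Standard estimates}\label{sec:tools}

In the next two lemmas $N\ge3$, the matrix $(a_{ij}(x))$ is bounded, measurable and uniformly elliptic, and constants depend on $N$ and the ellipticity bounds. A differential inequality holds \emph{weakly} if it holds after testing with nonnegative $C_c^\infty$ functions.

\begin{lemma}[Local boundedness, {\cite[Theorem 4.1]{HL}}]\label{lem:T1}
Let $0\le f\in H^1(B_{2\varrho})$ satisfy $-\partial_i(a_{ij}\partial_jf)\le Vf+g$ weakly in $B_{2\varrho}\subset\mathbb R^N$, with $V,g\in L^s(B_{2\varrho})$, $s>N/2$. Then for every $\sigma>0$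
\[
\sup_{B_\varrho}f\le C\big(\|f\|_{L^\sigma(B_{2\varrho})}+\|g\|_{L^s(B_{2\varrho})}\big),
\]
where $C$ depends also on $\sigma,s,\varrho$ and an upper bound for $\|V\|_{L^s(B_{2\varrho})}$.
\end{lemma}

\begin{lemma}[Weak Harnack inequality, {\cite[Theorem 8.18]{GT}}]\label{lem:T2}
Let $0\le f\in H^1(B_{4\varrho})$ satisfy $-\partial_i(a_{ij}\partial_jf)\ge0$ weakly in $B_{4\varrho}\subset\mathbb R^N$, and let $1\le\sigma<\frac N{N-2}$. Then $\varrho^{-N/\sigma}\|f\|_{L^\sigma(B_{2\varrho})}\le C\inf_{B_\varrho}f$.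
\end{lemma}

Lemma~\ref{lem:T2} propagates along chains. If $|x-\tilde x|<\varrho$ and $f$ is a nonnegative supersolution in $B_{4\varrho}(\tilde x)$, then $B_\varrho(x)\cap B_\varrho(\tilde x)$ contains a ball of radius $\varrho/2$, so
$\inf_{B_\varrho(x)}f\le C\varrho^{-N/\sigma}\|f\|_{L^\sigma(B_{2\varrho}(\tilde x))}\le C\inf_{B_\varrho(\tilde x)}f$. Hence, if $|x_i-x_{i+1}|<\varrho$ and all balls $B_{4\varrho}(x_i)$, $0\le i\le j$, lie in the domain,
\begin{equation}\label{eq:chain}
\varrho^{-N/\sigma}\|f\|_{L^\sigma(B_{2\varrho}(x_0))}\le C^{\,j+1}\inf_{B_\varrho(x_j)}f .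
\end{equation}

We also use the following inequalities. \emph{Wirtinger:} a $2\pi$-periodic function $f$ of mean zero satisfies $\int_0^{2\pi}f^2\le\int_0^{2\pi}f'^2$. \emph{Sobolev in $\mathbb R^N$:} if $f\in H^1_{\rm loc}(\mathbb R^N)$ and $\nabla f\in L^2$, there is a constant $c_f$ with $\|f-c_f\|_{L^{2N/(N-2)}}\le C\|\nabla f\|_{L^2}$; the functions with $c_f=0$ form the Hilbert space $D^{1,2}(\mathbb R^N)$ with norm $\|\nabla f\|_{L^2}$. \emph{Hardy:} $\int f^2|x|^{-2}\le\frac4{(N-2)^2}\int|\nabla f|^2$ for $f\in D^{1,2}(\mathbb R^N)$. \emph{Sobolev and Rellich:} on a bounded Lipschitz domain of dimension $N$, $H^1\subset L^s$ continuously for $s\le\frac{2N}{N-2}$ and compactly for $s<\frac{2N}{N-2}$.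

\medskip
\noindent\textbf{Constants.} From here on, $c$ and $C$ denote positive constants depending only on $q$, and $C_L$ denotes positive constants depending only on $q$ and $L$. None of them depends on $\varepsilon$ or on the amplitude $A$ introduced below.

\section{A truncated variational problem}\label{sec:variational}

\subsection{Two truncations}

The function $G$ is unsuitable for maximization for two reasons. It is defined only for $|\psi|\le a$. And its part $\varepsilon a^{p+1}/(p+1)$ is not controlled by the Dirichlet norm: $(1+|x'|^2)^{-3/5}$ belongs to $D^{1,2}(\mathbb R^4)$ but not to $L^{p+1}(\mathbb R^4)$, since $\frac65(p+1)<4$. We treat the two defects separately.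

Let $\chi\in C^\infty(\mathbb R)$ be even, with $0\le\chi\le1$, $\chi=1$ on $[-1,1]$ and $\chi=0$ outside $[-2,2]$. For $0<\eta\le\frac14$ put
\[
\gamma(s)=(q+1)s^2+\chi(s/\eta)R_\varepsilon(s)\quad(s\in\mathbb R),\qquad H(a,\psi)=\begin{cases}a^{2q+2}\gamma(\psi/a),&a>0,\\0,&a\le0,\end{cases}
\]
where the product $\chi(s/\eta)R_\varepsilon(s)$ is $0$ for $|s|\ge2\eta$.

\begin{lemma}\label{lem:H}
The function $H$ is of class $C^1(\mathbb R^2)$, smooth in $\{a>0\}$, even in $\psi$ and positively homogeneous of degree $p+1$. There are $\eta\in(0,\frac14]$ and $\varepsilon_*\in(0,1)$, depending only on $q$, such that for $0<\varepsilon\le\varepsilon_*$ and $a\ge0$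
\begin{equation}\label{eq:H}
a^{2q}\psi^2\le H,\ \psi H_\psi\le4a^{2q}\psi^2,\qquad a^{2q-1}\psi^2\le H_a\le4a^{2q-1}\psi^2 .
\end{equation}
\end{lemma}

\begin{proof}
For $a<|\psi|/(2\eta)$ we have $H=(q+1)a_+^{2q}\psi^2$, which is $C^1$ because $2q>1$. This set and $\{a>0\}$ cover $\mathbb R^2\setminus\{0\}$. At the origin, $H$ and $\nabla H$ are homogeneous of degrees $p+1>1$ and $p>0$, so $H$ is $C^1$ there too, with zero gradient. For $a>0$ and $s=\psi/a$,
\[
\psi H_\psi=a^{2q+2}\,s\gamma'(s),\qquad H_a=a^{2q+1}\big[(2q+2)\gamma(s)-s\gamma'(s)\big].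
\]
By \eqref{eq:Rbounds}, and since $|s|\le2\eta$ on the support of $\chi(s/\eta)$, the functions $\gamma$, $s\gamma'$ and $(2q+2)\gamma-s\gamma'$ differ from $(q+1)s^2$, $2(q+1)s^2$ and $2q(q+1)s^2$ by at most $C(\eta^2+\varepsilon)s^2$. The three coefficients lie in $(\frac32,\frac{10}3)$. Choose $\eta$ and $\varepsilon_*$ with $C(\eta^2+\varepsilon_*)\le\frac12$.
\end{proof}

We fix these $\eta$ and $\varepsilon_*$. The term $\varepsilon a^p$ is cut at the height we expect for $a$, the decay of the fundamental solution of $\mathbb R^4$. For $A>0$ let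
\[
h(x')=\frac A{1+|x'|^2},\qquad k(x',a)=\varepsilon\min\big(a_+,h(x')\big)^p,\qquad K(x',a)=\int_0^ak(x',\tilde a)\,d\tilde a,
\]
and let $g(x')=(1+|x'|^2)^{-p}$, so that $0\le k\le\varepsilon A^pg$. For $|s|\le\eta$, \eqref{eq:Gamma} gives $\gamma(s)=\Gamma_\varepsilon(s)-\frac\varepsilon{2q+2}$ and $\gamma'(s)=\Gamma_\varepsilon'(s)$. Therefore
\begin{equation}\label{eq:agree}
H_a+k=G_a\quad\text{and}\quad H_\psi=G_\psi\qquad\text{whenever }|\psi|\le\eta a\text{ and }0<a\le h(x') .
\end{equation}
The parameters will be chosen in the order $L$, $A$, $\varepsilon$. This is possible because all estimates below use only that $\varepsilon\le\varepsilon_*$ and that the product $\varepsilon A^p$ is small in terms of $L$.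

\subsection{The space}

Let $E_+$ be the set of invariant $a\in L^4(M)+L^2(M)$ with $\nabla a\in L^2(M)$ and $a\circ T=a$, let $E_-$ be the set of invariant $\psi\in H^1(M)$ with $\psi\circ T=-\psi$, and let $E=E_+\times E_-$ with $\|(a,\psi)\|^2=\int_M(|\nabla a|^2+|\nabla\psi|^2)$ and the corresponding inner product $(\cdot,\cdot)_E$.

For $a\in E_+$ write $a=\bar a+\tilde a$ with $\bar a=\langle a\rangle$. Then $\int_M|\nabla a|^2=\int_{\mathbb R^4}|\nabla\bar a|^2+\int_M|\nabla\tilde a|^2$, because $\nabla\tilde a$ has mean zero in $t$. Since $\bar a\in L^4(\mathbb R^4)+L^2(\mathbb R^4)$ and this space contains no nonzero constant, $\bar a\in D^{1,2}(\mathbb R^4)$. Wirtinger's inequality in $t$ gives $\|\tilde a\|_{L^2(M)}\le L^{-1}\|\partial_ta\|_{L^2(M)}$ and $\|\psi\|_{L^2(M)}\le L^{-1}\|\partial_t\psi\|_{L^2(M)}$ for $\psi\in E_-$. Thus $(a,\psi)\mapsto(\bar a,\tilde a,\psi)$ is an isomorphism of $E$ onto the closed subspace of $D^{1,2}(\mathbb R^4)\times H^1(M)\times H^1(M)$ defined by the symmetry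 conditions and $\langle\tilde a\rangle=0$, and $E$ is a Hilbert space. If $a\in E_+$, then $a_+\in E_+$, since a function dominated by $|f_1|+|f_2|$ with $f_1\in L^4$, $f_2\in L^2$ splits over $\{|f_1|\ge|f_2|\}$ and its complement into an $L^4$ part and an $L^2$ part.

On an unbounded domain a maximizing sequence may escape to infinity. The symmetry prevents this, because far from the origin an orbit passes through many disjoint balls. For $x'\in\mathbb R^4$ let $\hat B(x')=\{(y',t)\in M:|y'-x'|<2\}$.

\begin{lemma}\label{lem:orbit}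
If $\|(a,\psi)\|\le1$, then for all $x'\in\mathbb R^4$ and $R\ge1$
\begin{equation}\label{eq:orbit}
\|a\|_{H^1(\hat B(x'))}\le C_L(1+|x'|)^{-1/4},\qquad\int_M|a|^{2q}\psi^2\le C_L,\qquad\int_{\{|x'|>R\}}|a|^{2q}\psi^2\le C_LR^{-q/2}.
\end{equation}
\end{lemma}

\begin{proof}
Let $x'=(z_1,z_2)$ with $|x'|\ge4$ and, say, $|z_1|\ge|z_2|$. Then $j_0=\lfloor|z_1|\rfloor$ satisfies $j_0\ge2$ and $j_0\ge|x'|/3$. The points $(e^{2\pi ij/j_0}z_1,z_2)$, $1\le j\le j_0$, have mutual distances at least $2|z_1|\sin(\pi/j_0)\ge4|z_1|/j_0\ge4$, so the images of $\hat B(x')$ under $\sigma_{(2\pi j/j_0,0)}$ are disjoint. The functions $|\nabla a|$, $\bar a$, $\tilde a$ are invariant, so each of $\|\nabla a\|^2_{L^2(\hat B(x'))}$, $\|\bar a\|^4_{L^4(\hat B(x'))}$, $\|\tilde a\|^2_{L^2(\hat B(x'))}$ is at most $C/j_0$. As $\|\bar a\|_{L^2(\hat B(x'))}\le C\|\bar a\|_{L^4(\hat B(x'))}$, the first bound follows; for $|x'|<4$ take $j_0=1$.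

Since $q<\frac23$, we have $2q+2<\frac{10}3$, the Sobolev exponent in dimension five. By the inequalities of H\"older and Sobolev on $\hat B=\hat B(x')$,
\[
\int_{\hat B}|a|^{2q}\psi^2\le\|a\|^{2q}_{L^{2q+2}(\hat B)}\|\psi\|^2_{L^{2q+2}(\hat B)}\le C_L(1+|x'|)^{-q/2}\|\psi\|^2_{H^1(\hat B)} .
\]
The sets $\hat B(x')$, $x'\in\mathbb Z^4$, cover $M$ with bounded overlap, those that meet $\{|x'|>R\}$ have centers outside $B_{R-2}$, and $\|\psi\|_{H^1(M)}\le C$. Summation gives the other two bounds.
\end{proof}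

\subsection{The maximizer}

Let
\[
\mathcal Q(a,\psi)=\int_M\big[H(a,\psi)+K(x',a)\big].
\]

\begin{proposition}\label{prop:max}
For every integer $L\ge600$ there is $\kappa_L\in(0,1]$, depending only on $q$ and $L$, with the following property. If
\begin{equation}\label{eq:standing}
0<\varepsilon\le\varepsilon_*,\qquad A>0,\qquad\varepsilon A^p\le\kappa_L,
\end{equation}
then there are $(a,\psi)\in E$ of class $C^2$ and $\mu>0$ such that $\|(a,\psi)\|=1$, $a>0$,
\begin{equation}\label{eq:EL}
-\Delta a=\mu\big(H_a(a,\psi)+k(x',a)\big),\qquad-\Delta\psi=\mu H_\psi(a,\psi)\qquad\text{on }M,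
\end{equation}
\begin{equation}\label{eq:mu}
\mu\le CL^2\Lambda^{-q},
\end{equation}
and $-\Delta|\psi|\le4\mu a^{2q}|\psi|$ weakly. Moreover $0\le k\le g\le1$, $\psi=0$ on the axes, $|\psi|\le C_L$, $\psi\to0$ uniformly as $|x'|\to\infty$, and $\|a^{2q}\|_{L^{5/(3q)}(B_2(x))}\le C_L$ for all $x\in\mathbb R^5$.
\end{proposition}

\begin{proof}
\emph{Step 1: existence of a maximizer.} Let $(a_j,\psi_j)\rightharpoonup(a,\psi)$ in the closed unit ball of $E$. For each $R$ the sequence converges weakly in $H^1(\{|x'|<R\})$, hence strongly in $L^{p+1}(\{|x'|<R\})$ by Rellich's theorem, as $p+1<\frac{10}3$. Since $\nabla H$ is continuous and homogeneous of degree $p$, we have $|H(f)-H(f')|\le C(|f|+|f'|)^p|f-f'|$ for $f,f'\in\mathbb R^2$, so $\int_{|x'|<R}H(a_j,\psi_j)\to\int_{|x'|<R}H(a,\psi)$ by H\"older's inequality. The tails are uniformly small by \eqref{eq:H} and \eqref{eq:orbit}. For $K$ we use $|K(x',a)-K(x',a')|\le\varepsilon A^pg\,|a-a'|$ and $g\in L^{4/3}\cap L^2(\mathbb R^4)$: the integrals over $\{|x'|<R\}$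 converge, and for $R\ge0$
\[
\int_{|x'|>R}g|a|\le\|g\|_{L^{4/3}(|x'|>R)}\|\bar a\|_{L^4}+\|g\|_{L^2(|x'|>R)}\|\tilde a\|_{L^2}.
\]
So $\mathcal Q$ is weakly sequentially continuous on the unit ball and attains its maximum there. The case $R=0$ gives $0\le\int_MK\le C_L\varepsilon A^p$ on the unit ball.

\emph{Step 2: a lower bound for the maximum.} We test with the configuration of the model: $\psi$ lives on a small disc, and $a$ is as large on it as the planar capacity of the disc allows. Let $\rho=|r-(1,1)|$ and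
\[
\psi_0=\beta_0\big(1-L^{1/2}\rho\big)_+\cos\phi,\qquad a_0=\alpha_0\min\Big\{1,\frac{\big(\log\frac1{2\rho}\big)_+}{\log(L^{1/2}/2)}\Big\},
\]
so that $a_0=\alpha_0$ on the support $\{\rho\le L^{-1/2}\}$ of $\psi_0$ and $a_0=0$ for $\rho\ge\frac12$. These are Lipschitz functions supported away from the axes, and $(a_0,\psi_0)\in E$. For $\rho\le\frac12$ we have $W\le9$ and $\frac14\le r_1r_2\le\frac94$. By \eqref{eq:reduced} and $\log(L^{1/2}/2)\ge\Lambda/4$,
\[
\int_M|\nabla a_0|^2\le\frac{C\alpha_0^2}{\log^2(L^{1/2}/2)}\int_{L^{-1/2}}^{1/2}\frac{d\rho}\rho\le\frac{C\alpha_0^2}\Lambda,\qquad\int_M|\nabla\psi_0|^2\le C\beta_0^2(L+L^2)L^{-1}\le C\beta_0^2L .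
\]
With $\alpha_0=c\Lambda^{1/2}$ and $\beta_0=cL^{-1/2}$ the norm is at most $1$, and $\int_MH(a_0,\psi_0)\ge\alpha_0^{2q}\int_M\psi_0^2\ge c\,\alpha_0^{2q}\beta_0^2L^{-1}$. Hence
\begin{equation}\label{eq:lower}
\max\mathcal Q\ge c_1\Lambda^qL^{-2}
\end{equation}
with $c_1=c_1(q)>0$. Choose $\kappa_L\in(0,1]$ so small that \eqref{eq:standing} implies $\int_MK<c_1\Lambda^qL^{-2}$ on the unit ball. Then $k\le g$, and every maximizer has $\int_MH>0$; this excludes $\psi\equiv0$ and $a_+\equiv0$.

\emph{Step 3: norm and sign.} Let $Z=(a,\psi)$ be any maximizer. For $\lambda>1$ we have $\mathcal Q(\lambda Z)>\mathcal Q(Z)$, since $H$ is homogeneous, $\int_MH>0$, and $K$ is nondecreasing in $a$ and zero for $a\le0$. So $\|Z\|=1$. The pair $(a_+,\psi)$ has the same value of $\mathcal Q$, so it is also a maximizer and has norm $1$. Hence $\nabla(a-a_+)=0$, and $a-a_+\in E_+$ is a constant, necessarily $0$. Thus $a\ge0$.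

\emph{Step 4: the Euler--Lagrange equations.} Let $Y=(b,\omega)\in E$. For $(a',\psi')$ in a bounded subset of the span of $Z$ and $Y$, \eqref{eq:H} bounds $|H_a(a',\psi')|(|a|+|b|)+|H_\psi(a',\psi')|(|\psi|+|\omega|)$ by a constant times $(|a|^{2q}+|b|^{2q})(\psi^2+\omega^2)$, which is integrable by \eqref{eq:orbit}; also $k(x',a')(|a|+|b|)\le g(|a|+|b|)\in L^1(M)$. By dominated convergence, $\mathcal Q$ is $C^1$ on this span. The curve $s\mapsto(Z+sY)/\|Z+sY\|$ has velocity $Y-(Z,Y)_EZ$ at $s=0$, where $\mathcal Q$ is maximal along it. Therefore $D\mathcal Q(Z)[Y]=(Z,Y)_E\,D\mathcal Q(Z)[Z]$. By Euler's identity, and since $K\le ka$ ($k$ is nondecreasing in $a$),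
\[
\mu^{-1}:=D\mathcal Q(Z)[Z]=(p+1)\int_MH+\int_Mka\ \ge\ \int_M(H+K)=\max\mathcal Q,
\]
and \eqref{eq:mu} follows from \eqref{eq:lower}.

To remove the symmetry restriction on test functions, let $\zeta\in H^1(M)$ have compact support, let $\zeta^0$ be the mean of $\zeta\circ\sigma_\tau$ over the torus, and let $\zeta^\pm=\frac12(\zeta^0\pm\zeta^0\circ T)\in E_\pm$. The maps $\sigma_\tau$ and $T$ are commuting isometries that preserve $|x'|$. Hence, if $f$ is invariant and $f\circ T=\pm f$, then $\int_Mf\zeta=\int_Mf\zeta^\pm$ and $\int_M\nabla f\cdot\nabla\zeta=\int_M\nabla f\cdot\nabla\zeta^\pm$ whenever the integrands are integrable. The functions $a$ and $H_a(a,\psi)+k(x',a)$ have the sign $+$, and $\psi$ and $H_\psi(a,\psi)$ have the sign $-$, because $H$ is even in $\psi$. Taking $Y=(\zeta^+,0)$ and $Y=(0,\zeta^-)$ gives \eqref{eq:EL} weakly on $M$, and hence on $\mathbb R^5$ (sum a test function over its translates by the period).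

\emph{Step 5: regularity.} For $0\le\zeta\in C_c^\infty$ test the second equation with $\zeta\,j_\delta(\psi)$, $j_\delta(\psi)=\psi(\psi^2+\delta^2)^{-1/2}$. Since $j_\delta'\ge0$, we get $\int j_\delta(\psi)\nabla\psi\cdot\nabla\zeta\le\mu\int\zeta\,j_\delta(\psi)H_\psi$, and as $\delta\to0$, $\int\nabla|\psi|\cdot\nabla\zeta\le\mu\int\zeta|H_\psi|\le4\mu\int\zeta a^{2q}|\psi|$. This is Kato's inequality in the statement. Consequently $f=a+|\psi|$ satisfies $-\Delta f\le(8\mu f^{2q})f+\mu k$ weakly. Here $f\in L^{10/3}_{\rm loc}$, so $f^{2q}\in L^{5/(3q)}_{\rm loc}$, and $\frac5{3q}>\frac52$ precisely because $q<\frac23$. By Lemma~\ref{lem:T1}, $f$ is locally bounded. Then the right sides of \eqref{eq:EL} are locally bounded, $a,\psi\in W^{2,s}_{\rm loc}$ for all $s<\infty$, and so $a,\psi\in C^1$. By Lemma~\ref{lem:T2} the zero set of the nonnegative superharmonic function $a$ is open; it is closed and not all of $M$, hence empty. Now the right sides are locally Lipschitz, since $H$ is smooth for $a>0$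 and $k$ is locally Lipschitz, and Schauder's interior estimates give $a,\psi\in C^2$.

\emph{Step 6: the remaining properties.} If $z_1=0$, then $\sigma_{(\tau_1,0)}$ fixes $x'$ and translates $t$, so $\psi(x',\cdot)$ is constant, and it is $0$ because $\psi\circ T=-\psi$; the case $z_2=0$ is symmetric. The ball $B_2(x)\subset\mathbb R^5$ is covered by at most $L$ periods of $\hat B(x')$, so $\|f\|_{L^s(B_2(x))}\le C_L\|f\|_{L^s(\hat B(x'))}$ for periodic $f$ and $s\ge1$. With \eqref{eq:orbit} and Sobolev's inequality this gives the bound for $a^{2q}$. Lemma~\ref{lem:T1} applied to Kato's inequality then yields $|\psi(x)|\le C_L\|\psi\|_{L^2(\hat B(x'))}$, which is at most $C_L$ and tends to $0$ as $|x'|\to\infty$, because $\psi\in L^2(M)$.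
\end{proof}

In Sections~\ref{sec:cells}--\ref{sec:decay}, \eqref{eq:standing} holds and $(a,\psi,\mu)$ is as in Proposition~\ref{prop:max}. We set
\[
\bar a=\langle a\rangle,\qquad P=\langle\psi^2\rangle^{1/2},
\]
functions on $\mathbb R^4$ that depend only on $r$. The function $\bar a$ is positive and $C^2$, $\int_{\mathbb R^4}|\nabla\bar a|^2\le1$, and averaging \eqref{eq:EL} in $t$ gives $-\Delta\bar a=\mu\langle H_a+k\rangle\ge0$. The function $P$ is continuous, $P^2\in C^2$, and $P$ is $C^2$ where it is positive.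

\section{Estimates in cells}\label{sec:cells}

The model assumed that $a$ and $\vartheta$ are comparable to constants at the scale $d$. We now prove substitutes for these assumptions, with constants independent of $L$ and of the point. To this end we rescale so that the equations become uniformly elliptic on a fixed domain.

Fix $\xi=(\xi_1,\xi_2)\in(0,\infty)^2$, let $D(\xi,R)$ denote the disc in the $r$-plane, and put
\[
d=d(\xi)=\frac1{L\sqrt{W(\xi)}}\le\frac{\min(\xi_1,\xi_2,1)}L,\qquad y=\frac{r-\xi}d,\qquad Z_j=\{|y|<j\}\times(\mathbb R/2\pi\mathbb Z)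
\]
for $j=1,\dots,4$. Norms on the \emph{cells} $Z_j$ refer to $dy\,d\phi$. Let $w=\frac{r_1r_2}{\xi_1\xi_2}$ and $\omega=\frac{W(r)}{W(\xi)}$. On $Z_4$ we have $|r_i/\xi_i-1|\le4/L\le1/150$, so $w,\omega\in[\frac12,2]$. By \eqref{eq:reduced}, for invariant $f,\zeta$ with $\zeta$ supported over $D(\xi,4d)$,
\begin{equation}\label{eq:cellform}
\int_M\nabla f\cdot\nabla\zeta=2\pi\xi_1\xi_2\int_{Z_4}w\big(\nabla_yf\cdot\nabla_y\zeta+\omega f_\phi\zeta_\phi\big),\qquad\int_Mf\zeta=2\pi\xi_1\xi_2\int_{Z_4}d^2f\zeta\,w .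
\end{equation}
Thus a weak inequality $-\Delta f\le f_1$ between invariant functions becomes $-\mathcal Lf\le d^2wf_1$ on $Z_4$, and the same holds with $\ge$, where $\mathcal L=\operatorname{div}_{y,\phi}(\operatorname{diag}(w,w,w\omega)\nabla_{y,\phi}\,\cdot\,)$ has ellipticity bounds $\frac14$ and $4$. Lemmas~\ref{lem:T1} and~\ref{lem:T2} apply with $N=3$, $\varrho=\frac14$: a ball of radius at most $1$ centered in $Z_j$, $j\le3$, embeds in $Z_{j+1}$. The same change of variables, applied to $|\nabla f|^2$ on the region over $D(\xi,4d)$, gives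
\begin{equation}\label{eq:cellenergy}
\|\nabla_{y,\phi}a\|^2_{L^2(Z_4)}+\|\nabla_{y,\phi}\psi\|^2_{L^2(Z_4)}\le\frac C{\xi_1\xi_2}.
\end{equation}
By \eqref{eq:mu} and the inequalities $W\ge1$, $W\ge2/(r_1r_2)$,
\begin{equation}\label{eq:mud}
\mu d^2\le\frac{C\Lambda^{-q}}{W(\xi)},\qquad\mu d^2(\xi_1\xi_2)^{-s}\le C\Lambda^{-q}\quad\text{for }0\le s\le1 .
\end{equation}
Let $\mathfrak m=\mathfrak m(\xi)$ be the mean of $a$ over $Z_3$, which is the mean of $\bar a$ over $D(\xi,3d)$ with respect to $dr$; let $a_*=\inf_{Z_3}a$; and let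
\[
\Theta(\xi)=\mu d^2\mathfrak m^{2q}.
\]
This number measures the potential $\mu a^{2q}$ against the squared local frequency $d^{-2}$, and it decides to which of the two regions of the model the point $\xi$ belongs.

\begin{lemma}\label{lem:harnack}
$\|a\|_{L^2(Z_3)}\le Ca_*$ and $c\,\mathfrak m\le a_*\le\mathfrak m$.
\end{lemma}

\begin{proof}
We have $-\mathcal La\ge0$ on $Z_4$. Any two points $x_0,x$ of $Z_3$ have lifts in the convex set $\{|y|<3\}\times\mathbb R$ at distance less than $7$, so they are joined by a chain of $28$ steps of length less than $\frac14$. By \eqref{eq:chain} with $\sigma=2<3$, $\|a\|_{L^2(B_{1/2}(x_0))}\le Ca(x)$. Cover $Z_3$ by a fixed number of such balls and take the infimum over $x$. Finally $a_*\le\mathfrak m\le C\|a\|_{L^2(Z_3)}$.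
\end{proof}

To apply Lemma~\ref{lem:T1} to $|\psi|$ we need the rescaled potential to be bounded uniformly in $L$. A function of finite Dirichlet energy in the plane can be as large as $\Lambda^{1/2}$ on a disc of relative size $1/L$, and no larger; the resulting factor $\Lambda^q$ in $\mathfrak m^{2q}$ is cancelled by the factor $\Lambda^{-q}$ in \eqref{eq:mu}. This is why the maximizer, with the sharp lower bound \eqref{eq:lower}, is used.

\begin{lemma}\label{lem:upper}
With $\log^+=\max(\log,0)$,
\[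
\mathfrak m^2\le C\Lambda\,\frac{1+\log^+\min(\xi_1,\xi_2)}{\xi_1\xi_2}\qquad\text{and}\qquad\Theta\le C .
\]
\end{lemma}

\begin{proof}
Let $\xi_1\le\xi_2$, $R=\xi_1/2$ and $D=D(\xi,R)$; on $D$ we have $r_1r_2\ge\frac14\xi_1\xi_2$. We first bound $\bar a$ at the large scale $R$:
\begin{equation}\label{eq:hardy}
\int_D\bar a^2\,r_1r_2\,dr\le C\xi_1^2 .
\end{equation}
The left side is $(4\pi^2)^{-1}$ times the integral of $\bar a^2$ over the set $D'$ of $x'\in\mathbb R^4$ with $r\in D$. If $\xi_1>\xi_2/8$, then $|x'|\le9\xi_1$ on $D'$, and \eqref{eq:hardy} follows from Hardy's inequality $\int_{\mathbb R^4}\bar a^2|x'|^{-2}\le1$. If $\xi_1\le\xi_2/8$, this would give only $C\xi_2^2$; but $D'$ is then close to the circle $\{z_1=0,\,r_2=\xi_2\}$, and Hardy's inequality in the three transversal variables is available. Regard $\bar a$ as a function of $Y=(z_1,r_2-\xi_2)\in\mathbb R^3$, $|Y|<\xi_2/2$. After integration in $\theta_2$, $dx'=2\pi r_2\,dY$ with $\frac12\xi_2\le r_2\le\frac32\xi_2$; also $|\nabla_Y\bar a|=|\nabla\bar a|$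 and $|x'|\le2\xi_2$. Let $\zeta\in C_c^\infty(\{|Y|<\xi_2/2\})$ equal $1$ for $|Y|<\xi_2/4$, with $0\le\zeta\le1$ and $|\nabla\zeta|\le C/\xi_2$. Multiplying $\int(\zeta\bar a)^2|Y|^{-2}dY\le4\int|\nabla(\zeta\bar a)|^2dY$ by $\xi_2$, we obtain
\[
\int_{|Y|<\xi_2/4}\frac{\bar a^2}{|Y|^2}\,dx'\le C\int_{\mathbb R^4}|\nabla\bar a|^2+C\int_{\mathbb R^4}\frac{\bar a^2}{|x'|^2}\le C .
\]
On $D'$, $|Y|^2\le(\frac94+\frac14)\xi_1^2$, so $|Y|\le1.6\,\xi_1\le0.2\,\xi_2$, and \eqref{eq:hardy} follows.

By \eqref{eq:hardy} and the Cauchy--Schwarz inequality, the mean of $\bar a$ over $D$ is at most $C(\xi_1\xi_2)^{-1/2}$, and so is its mean over the annulus $\{R/2<\rho<R\}$, which has three quarters of the area; here $(\rho,\vartheta)$ are polar coordinates about $\xi$. We descend to the small scale with the circle means $\hat a(\rho)=\frac1{2\pi}\int_0^{2\pi}\bar a\,d\vartheta$. For $0<\rho_1<\rho_2<R$,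
\[
|\hat a(\rho_1)-\hat a(\rho_2)|\le\frac1{2\pi}\int_0^{2\pi}\!\!\int_{\rho_1}^{\rho_2}|\partial_\rho\bar a|\,d\rho\,d\vartheta\le\Big(\frac1{2\pi}\log\frac{\rho_2}{\rho_1}\Big)^{1/2}\|\nabla_r\bar a\|_{L^2(D,dr)},
\]
and $\|\nabla_r\bar a\|^2_{L^2(D,dr)}\le C(\xi_1\xi_2)^{-1}$ by \eqref{eq:reduced}. Average over $\rho_1\in(0,3d)$ and $\rho_2\in(R/2,R)$ with the weights $\rho_i\,d\rho_i$; note $3d<R/2$. The average of $\log(R/\rho_1)$ is $\log\frac R{3d}+\frac12$, so $\mathfrak m\le C(\xi_1\xi_2)^{-1/2}(1+\log\frac R{3d})^{1/2}$ by Jensen's inequality. Since $\xi_1/d=L(\xi_1^2W(\xi))^{1/2}\le L(2+\xi_1^2)^{1/2}$, the first bound follows.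

By \eqref{eq:mud}, $\Theta\le CW(\xi)^{-1}\big[(1+\log^+\xi_1)/(\xi_1\xi_2)\big]^q$. If $\xi_1\le1$, the bracket is at most $W(\xi)$, and $W^q\le W$. If $\xi_1>1$, the bracket is at most $(1+\log\xi_1)/\xi_1^2\le1$.
\end{proof}

\begin{lemma}\label{lem:sup}
There is a constant $C_2$, depending only on $q$, such that
\begin{gather}
\sup_{Z_1}|\psi|\le C\|\psi\|_{L^2(Z_2)},\label{eq:suppsi}\\
\mu d^2\sup_{Z_1}a^{2q}\le C_2\big(\Theta+\Lambda^{-q}\big).\label{eq:supa}
\end{gather}
\end{lemma}

\begin{proof}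
By the Sobolev--Poincar\'e inequality on the fixed three-dimensional domain $Z_3$ and \eqref{eq:cellenergy}, $\|a\|_{L^6(Z_3)}\le C(\mathfrak m+(\xi_1\xi_2)^{-1/2})$. Since $6q<6$, Lemma~\ref{lem:upper} and \eqref{eq:mud} give
\[
\|\mu d^2a^{2q}\|_{L^3(Z_3)}\le C\mu d^2\|a\|_{L^6(Z_3)}^{2q}\le C\big(\Theta+\mu d^2(\xi_1\xi_2)^{-q}\big)\le C .
\]
Kato's inequality reads $-\mathcal L|\psi|\le4\mu d^2wa^{2q}|\psi|$, and Lemma~\ref{lem:T1} with $s=3>\frac32$, $\sigma=2$ gives \eqref{eq:suppsi}.

By Wirtinger's inequality in $\phi$ and \eqref{eq:cellenergy}, $\|\psi\|^2_{L^2(Z_2)}\le\|\psi_\phi\|^2_{L^2(Z_2)}\le C(\xi_1\xi_2)^{-1}$. As $\xi$ is arbitrary, \eqref{eq:suppsi} shows that $\psi^2\le C(r_1r_2)^{-1}$ off the axes. On $Z_2$ we therefore have $\mu d^2\psi^2\le C\Lambda^{-q}$ and $\mu d^2k\le C\Lambda^{-q}$ by \eqref{eq:mud}. Since $0<2q-1<1$, $a^{2q-1}\le1+a$, and \eqref{eq:EL}, \eqref{eq:H} give $-\mathcal La\le C\Lambda^{-q}a+C\Lambda^{-q}$ on $Z_2$. Lemmas~\ref{lem:T1} and~\ref{lem:harnack} yield $\sup_{Z_1}a\le C(\mathfrak m+\Lambda^{-q})\le C(\mathfrak m+1)$,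 and \eqref{eq:supa} follows from $\mu d^2\le C\Lambda^{-q}$.
\end{proof}

The next lemma is the computation of Section~\ref{sub:model} for $N=2$. The weight $r_1r_2$ produces one error term, which the weak Harnack inequality absorbs.

\begin{lemma}[Logarithmic gain]\label{lem:log}
For every $\xi\in(0,\infty)^2$,
\[
\sup_\phi|\psi(\xi,\phi)|^2\le\frac{C\,a_*^2}{\Lambda\,\Theta(\xi)} .
\]
\end{lemma}

\begin{proof}
Let $s=\sup_\phi|\psi(\xi,\phi)|$ and $R=\frac18\min(\xi_1,\xi_2)$. On $D(\xi,4R)$ the weight $w=\frac{r_1r_2}{\xi_1\xi_2}$ satisfies $\frac14\le w\le\frac94$ and $|\nabla_rw|\le C/R$, and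
\[
-\operatorname{div}_r(w\nabla_r\bar a)=wS,\qquad S=\mu\langle H_a+k\rangle\ge0 .
\]

\emph{The mass of the source.} On $Z_2$, \eqref{eq:H}, Lemma~\ref{lem:harnack} and $2q-1>0$ give $H_a\ge a^{2q-1}\psi^2\ge c\,\mathfrak m^{2q-1}\psi^2$. By \eqref{eq:suppsi},
\[
\mathcal M:=\int_{D(\xi,2d)}wS\,dr\ \ge\ c\mu\,\mathfrak m^{2q-1}d^2\|\psi\|^2_{L^2(Z_2)}\ \ge\ c\,\frac{\Theta s^2}{\mathfrak m}.
\]

\emph{The logarithm.} Let $(\rho,\vartheta)$ and $\hat a$ be as in the proof of Lemma~\ref{lem:upper}, and let $\rho_0\in[2d,3d]$; then $R/\rho_0\ge L/24\ge L^{1/2}$ because $L\ge600$. Test the equation with the Lipschitz function $\zeta$ equal to $1$ for $\rho\le\rho_0$, to $\log(R/\rho)/\log(R/\rho_0)$ for $\rho_0\le\rho\le R$, and to $0$ for $\rho\ge R$: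
\[
\mathcal M\le\int wS\zeta\,dr=\int w\nabla_r\bar a\cdot\nabla_r\zeta\,dr=\frac1{\log(R/\rho_0)}\int_0^{2\pi}\!\!\int_{\rho_0}^R(-\partial_\rho\bar a)\,w\,d\rho\,d\vartheta .
\]
Integrate by parts in $\rho$. The boundary term at $\rho=R$ is negative, the one at $\rho=\rho_0$ contributes at most $C\hat a(\rho_0)$, and the remaining term is $\int\!\!\int\bar a\,\partial_\rho w\,d\rho\,d\vartheta$. With $D_R=D(\xi,R)$,
\[
\mathcal M\log\frac R{\rho_0}\le C\hat a(\rho_0)+\frac CR\int_{D_R}\frac{\bar a}\rho\,dr .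
\]

\emph{The error term.} Regard $\bar a$ and $w$ as functions on the ball of radius $4R$ about $(\xi,0)$ in $\mathbb R^3$, independent of the third variable; $\bar a$ is a positive supersolution of $\operatorname{div}(w\nabla\,\cdot\,)$ there. The ball of radius $2R$ contains $D_R\times(-R,R)$, and the ball of radius $R$ projects onto $D_R$. Lemma~\ref{lem:T2} with $N=3$, $\sigma=\frac52$ gives $\|\bar a\|_{L^{5/2}(D_R)}\le CR^{4/5}\inf_{D_R}\bar a$. An exponent $\sigma>2$ is needed because $\rho^{-1}\notin L^2(D_R)$, while $\|\rho^{-1}\|_{L^{5/3}(D_R)}=CR^{1/5}$. By H\"older's inequality the error term is at most $C\inf_{D_R}\bar a\le C\hat a(\rho_0)$.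

Hence $\hat a(\rho_0)\ge c\Lambda\mathcal M$ for all $\rho_0\in[2d,3d]$. The annulus $\{2d<\rho<3d\}$ has $\frac59$ of the area of $D(\xi,3d)$, so $\mathfrak m\ge c\Lambda\mathcal M\ge c\Lambda\Theta s^2/\mathfrak m$. Thus $s^2\le C\mathfrak m^2/(\Lambda\Theta)$, and $\mathfrak m\le Ca_*$.
\end{proof}

\section{Smallness of $\psi/a$}\label{sec:ratio}

Lemma~\ref{lem:log} is useful where $\Theta$ is bounded below. Elsewhere we need the maximum principle of the model. The solution is not a pure mode $\vartheta\cos\phi$, and the role of $|\vartheta|$ is played by $P=\langle\psi^2\rangle^{1/2}$.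

\begin{lemma}\label{lem:P}
At every point of $\mathbb R^4$ where $P>0$,
\begin{equation}\label{eq:P}
P\Delta P\ge\big\langle(L^2W-4\mu a^{2q})\psi^2\big\rangle .
\end{equation}
\end{lemma}

\begin{proof}
Such a point is off the axes, so we may use the variables $(r,\phi)$. Applying $\Delta_r$ to $P^2=\langle\psi^2\rangle$ gives $P\Delta P+|\nabla_rP|^2=\langle\psi\Delta_r\psi\rangle+\langle|\nabla_r\psi|^2\rangle$. From $P\nabla_rP=\langle\psi\nabla_r\psi\rangle$ and the Cauchy--Schwarz inequality, $|\nabla_rP|^2\le\langle|\nabla_r\psi|^2\rangle$. By \eqref{eq:reduced} and \eqref{eq:EL}, $\Delta_r\psi=-\mu H_\psi-L^2W\psi_{\phi\phi}$. Hence $P\Delta P\ge-\mu\langle\psi H_\psi\rangle+L^2W\langle\psi_\phi^2\rangle$, and \eqref{eq:P} follows from \eqref{eq:H} and Wirtinger's inequality.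
\end{proof}

\begin{proposition}\label{prop:ratio}
There is an integer $L_0\ge600$, depending only on $q$, such that for $L\ge L_0$ we have $|\psi|\le\eta a$ on $M$.
\end{proposition}

\begin{proof}
Let $c_0=1/(16C_2)$ and let $L$ be so large that $C_2\Lambda^{-q}\le\frac1{16}$. If $\Theta(\xi)\ge c_0$, Lemma~\ref{lem:log} gives
\[
P(\xi)\le\sup_\phi|\psi(\xi,\phi)|\le\delta_La_*\le\delta_L\,\bar a(\xi),\qquad\delta_L=C\Lambda^{-1/2}.
\]
If $\Theta(\xi)<c_0$, \eqref{eq:supa} gives $\mu d^2a^{2q}\le\frac18$ on $Z_1$, so $4\mu a(\xi,\phi)^{2q}\le\frac12L^2W(\xi)$ for all $\phi$, and by \eqref{eq:P} $\Delta P>0$ at $r=\xi$ if $P(\xi)>0$.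

We claim that $f=P-\delta_L\bar a\le0$ on $\mathbb R^4$. Otherwise, since $f$ is continuous and $f\le P\to0$ at infinity (Proposition~\ref{prop:max}), $f$ has a positive maximum at some $x_0'$. There $P>\delta_L\bar a>0$, so $x'_0$ is off the axes, $f$ is $C^2$ near $x_0'$, and $\Theta<c_0$ at the corresponding $\xi$. Then $\Delta f(x_0')=\Delta P-\delta_L\Delta\bar a>0$, which is impossible at a maximum.

It remains to pass from means to pointwise values. For any $\xi$ and $\phi$, \eqref{eq:suppsi}, the claim, Jensen's inequality and Lemma~\ref{lem:harnack} give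
\[
|\psi(\xi,\phi)|\le C\|\psi\|_{L^2(Z_2)}=C\|P\|_{L^2(Z_2)}\le C\delta_L\|\bar a\|_{L^2(Z_2)}\le C\delta_L\|a\|_{L^2(Z_2)}\le C\delta_La_* ,
\]
and $a_*\le a(\xi,\phi)$. On the axes $\psi=0$. So $|\psi|\le C\Lambda^{-1/2}a$ on $M$, and $C\Lambda^{-1/2}\le\eta$ for large $L$.
\end{proof}

\section{Decay of $a$ and the end of the proof}\label{sec:decay}

Fix $L=L_0$. It remains to show that $a\le h$. The point is to bound $(1+|x'|^2)a$ by a constant that does not depend on $A$; then $A$ can be taken equal to that constant. The source of $\bar a$ has two parts: one is controlled by $P^2$, which decays exponentially because $\psi$ oscillates, and the other by $g$, whatever $A$ is.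

\begin{proposition}\label{prop:decay}
There is $C_L^*$, depending only on $q$ and $L$, such that $a(x)\le C_L^*(1+|x'|^2)^{-1}$ whenever \eqref{eq:standing} holds.
\end{proposition}

\begin{proof}
\emph{Preliminary decay.} By \eqref{eq:EL}, \eqref{eq:H} and Proposition~\ref{prop:ratio}, $-\Delta a\le(4\mu\eta^2a^{2q})a+\mu g$ on $\mathbb R^5$, with $\mu\le C_L$. The potential is bounded in $L^{5/(3q)}(B_2(x))$ by Proposition~\ref{prop:max}, and $g\le Cg(x')$ on $B_2(x)$. Lemma~\ref{lem:T1} gives, for $\sigma=1$ and $\sigma=2$,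
\begin{equation}\label{eq:pointwise}
a(x)\le C_L\big(\|a\|_{L^\sigma(B_2(x))}+g(x')\big).
\end{equation}
With $\sigma=2$ and \eqref{eq:orbit} we get $a\le C_L(1+|x'|)^{-1/4}$.

\emph{Exponential decay of $P$.} There is $R_L>0$, depending only on $q$ and $L$, with $4\mu a^{2q}\le\frac12L^2$ for $|x'|\ge R_L$. Since $W\ge1$, \eqref{eq:P} gives $\Delta P\ge\frac12L^2P$ where $P>0$ and $|x'|>R_L$. Let $e_L(x')=e^{-L|x'|/2}$; then $\Delta e_L=\big(\frac{L^2}4-\frac{3L}{2|x'|}\big)e_L\le\frac{L^2}4e_L$ for $x'\ne0$. Since $P\le C_L$, there is a constant $A_L$, depending only on $q$ and $L$, such that $f=P-A_Le_L\le0$ for $|x'|\le R_L$. At points with $|x'|>R_L$ and $f>0$ we have $\Delta f\ge\frac12L^2P-\frac14L^2A_Le_L>0$, so $f$ has no positive maximum. As $f\to0$ at infinity, $P\le A_Le_L$ on $\mathbb R^4$.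

\emph{Decay of the mean.} Since $a\le C_L$ and $2q>1$, $-\Delta\bar a\le\mu\big(4\langle a^{2q-1}\psi^2\rangle+g\big)\le C_L(P^2+g)\le C_Lg$. Define
\[
U(\rho)=\int_\rho^\infty s^{-3}\int_0^s\frac{\tau^3\,d\tau}{(1+\tau^2)^p}\,ds .
\]
The inner integral is at most $\min(s^4/4,I)$, where $I=\int_0^\infty\tau^3(1+\tau^2)^{-p}d\tau$ is finite because $p>2$. Hence $U(\rho)\le\min\{\frac18+\frac I2,\frac I{2\rho^2}\}\le C(1+\rho^2)^{-1}$. Moreover $U'(\rho)=-\rho\int_0^1\tau^3(1+\rho^2\tau^2)^{-p}d\tau$ is $\rho$ times a smooth function of $\rho^2$, so $U(|x'|)$ is smooth on $\mathbb R^4$, and $\Delta U=\rho^{-3}(\rho^3U')'=-g$. The function $\bar a-C_LU$ is subharmonic and tends to $0$ at infinity, so it is nonpositive: $\bar a\le C_L(1+|x'|^2)^{-1}$.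

\emph{From the mean to $a$.} The ball $B_1(x)$ contains the full period $\{x'\}\times[t-\frac\pi L,t+\frac\pi L]$, so $\inf_{B_1(x)}a\le\bar a(x')$. Lemma~\ref{lem:T2} in $\mathbb R^5$ with $\varrho=1$, $\sigma=1$ gives $\|a\|_{L^1(B_2(x))}\le C\bar a(x')$. Insert this in \eqref{eq:pointwise} with $\sigma=1$ and use $g\le(1+|x'|^2)^{-1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:existence}]
Let $L=L_0$ and $A=C_L^*$, and choose $\varepsilon\in(0,\varepsilon_*]$ with $\varepsilon A^p\le\kappa_L$, so that \eqref{eq:standing} holds. Let $(a,\psi,\mu)$ be given by Proposition~\ref{prop:max}. By Propositions~\ref{prop:ratio} and~\ref{prop:decay}, $|\psi|\le\eta a$ and $0<a\le h$ everywhere, so \eqref{eq:agree} turns \eqref{eq:EL} into $-\Delta a=\mu G_a$, $-\Delta\psi=\mu G_\psi$. Adding and subtracting, we get $-\Delta(a+\psi)=\mu F_u$ and $-\Delta(a-\psi)=\mu F_v$, evaluated at $(a+\psi,a-\psi)$. Since $F_u$ and $F_v$ are homogeneous of degree $2q+1$, the functions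
\[
u=\mu^{1/(2q)}(a+\psi),\qquad v=\mu^{1/(2q)}(a-\psi)
\]
satisfy $-\Delta u=F_u(u,v)$ and $-\Delta v=F_v(u,v)$, which is \eqref{eq:two} with $\beta=1-\varepsilon$. They are of class $C^2$, positive because $\eta<1$, periodic in $t=x_5$, and bounded by $2\mu^{1/(2q)}h$. Lemma~\ref{lem:reduction} gives the matrix and the solution for every $m\ge2$.
\end{proof}

\begin{remark}\label{rem:hyp}
The two bounds on $q$ play different roles. The upper bound $q<\frac23$, that is $p<p_S$, gives compactness and regularity in dimension five (Lemma~\ref{lem:orbit} and Steps 1, 5, 6 of Proposition~\ref{prop:max}). The lower bound $q>\frac12$, that is $p>2$, enters technically in Lemmas~\ref{lem:H}, \ref{lem:sup} and~\ref{lem:log}, and essentially in Proposition~\ref{prop:decay}: the source $h^p$ created by a function of size $|x'|^{-2}$ must be integrable on $\mathbb R^4$ in order to reproduce the decay $|x'|^{-2}$. For $p=2$ the integral $I$ diverges logarithmically, and for $p<2$ no solution exists by Theorem~\ref{thm:liouville}.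
\end{remark}

\begin{thebibliography}{9}

\bibitem{GT}
Gilbarg and Trudinger, Theorem 8.18.

\bibitem{HL}
Han and Lin, \emph{Elliptic PDE}, Theorem 4.1.

\bibitem{LT}
\emph{Liouville-type theorems for nonlinear elliptic and parabolic problems},
\texttt{https://www.matrix-inst.org.au/\allowbreak wp\_Matrix2016/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2019/10/\allowbreak Souplet.pdf}.

\end{thebibliography}
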